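# Universally null versus perfectly meager: a staircase of codes for null sets

## Points of $\omega^\omega$ as codes for null subsets of $2^\omega$

We work with two spaces. The space $2^\omega$ of infinite 0–1 sequences carries the product topology and the coin-tossing measure $\lambda$, and the space $\omega^\omega$ of infinite sequences of natural numbers carries the product topology. For a finite sequence $s$, write $[s]$ for the set of infinite sequences extending $s$. These sets form a base of clopen sets. The measure $\lambda$ gives $[s]$ the value $2^{-n}$ when $s\in 2^n$. We write "$\exists^\infty$" for "for infinitely many" and "$\forall^\infty$" for "for all but finitely many".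

A clopen subset of $2^\omega$ is a finite union of sets $[s]$, so there are countably many of them. For each $m\in\omega$ let $\langle U^m_i : i<\omega\rangle$ enumerate all clopen $U\subseteq 2^\omega$ with $\lambda(U)\le 2^{-m}$. For $x\in\omega^\omega$ put
$$N_x=\{y\in 2^\omega : \exists^\infty m\ \ y\in U^m_{x(m)}\}.$$
So $x$ picks one small clopen set at each level $m$, and $N_x$ collects the points that are caught infinitely often. Since $\sum_m 2^{-m}<\infty$, the Borel–Cantelli lemma gives $\lambda(N_x)=0$. We call $x$ a *code*.

**Examples.** If every $U^m_{x(m)}$ is empty, then $N_x=\emptyset$. If $U^m_{x(m)}=[0^m]$, the set of sequences beginning with $m$ zeros, then $N_x$ contains only the zero sequence. For a large example, cut $\omega$ into consecutive intervals $I_0,I_1,\dots$ with $|I_m|=m$, and let $U^m_{x(m)}$ be the set of $y$ that vanish on $I_m$, which has measure exactly $2^{-m}$. Then $N_x$ is the set of $y$ that vanish on infinitely many $I_m$. It is null, and it is a dense $G_\delta$.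

The relation "$y\in N_x$" can be read from either side. It is Borel, because for each $m$ the set $\{(x,y): y\in U^m_{x(m)}\}=\bigcup_i\{x:x(m)=i\}\times U^m_i$ is open, and $\{(x,y):y\in N_x\}=\bigcap_n\bigcup_{m\ge n}\{(x,y): y\in U^m_{x(m)}\}$ is therefore $G_\delta$. For fixed $x$, the section $N_x$ is null. For fixed $y$, put
$$R_y=\{x\in\omega^\omega : y\in N_x\}.$$
This is a $G_\delta$, and it is dense: given $s\in\omega^i$, continue $s$ at each $m\ge i$ by an index of a clopen set of measure at most $2^{-m}$ that contains $y$. So vertical sections are small in measure and horizontal sections are large in category.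

The construction on which everything turns is a *staircase*. Let $\kappa$ be an infinite cardinal and let $y_\xi\in2^\omega$, $x_\xi\in\omega^\omega$ for $\xi<\kappa$ be such that
$$y_\eta\in N_{x_\xi}\quad\text{whenever }\eta<\xi<\kappa. \tag{1}$$
The $\xi$-th code captures all earlier points $y_\eta$. We shall see that, for the right $\kappa$, if $\{y_\xi\}$ is not null then the set of codes $\{x_\xi\}$ is null for every continuous measure on $\omega^\omega$. The remaining task will be to build a staircase whose set of codes is nonmeager. A set that is small for all measures and large for category is what the following question asks for.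

## Two notions of smallness for sets of reals

A *perfect set* $P\subseteq\mathbb R$ is a nonempty closed set with no isolated points. A Borel measure is *continuous* if it vanishes on singletons. For a Borel probability measure $\mu$ we write $\mu^*(A)=\inf\{\mu(B): B\supseteq A \text{ Borel}\}$, and call $A$ $\mu$-null if $\mu^*(A)=0$. The set $A$ need not be Borel.

**Definition.** A set $X\subseteq\mathbb R$ is *perfectly meager* ($X\in PM$) if $P\cap X$ is meager in $P$ for every perfect $P\subseteq\mathbb R$. A set $Y\subseteq\mathbb R$ is *universally null* ($Y\in UN$) if $\mu^*(Y)=0$ for every continuous Borel probability measure $\mu$ on $\mathbb R$. More generally, a subset $Y$ of a Polish space $E$ is *universally null in $E$* if $\mu^*(Y)=0$ for every continuous Borel probability measure $\mu$ on $E$.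

**Examples.** Every countable set is in both families: it is a countable union of singletons, which are null for continuous measures and nowhere dense in any perfect set. The Cantor ternary set $P$ is in neither, although it is meager and Lebesgue null: $P\cap P=P$ is not meager in $P$ by the Baire category theorem, and the image of $\lambda$ under a homeomorphism $2^\omega\to P$ is a continuous probability measure giving $P$ measure $1$.

The question is whether ZFC proves $UN\ne PM$. The answer is yes, and the proof is organized by cardinal numbers. Let $\mathcal M$ and $\mathcal N$ be the families of meager and of Lebesgue null subsets of $\mathbb R$, and for $\mathcal I\in\{\mathcal M,\mathcal N\}$ let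
$$\mathrm{non}(\mathcal I)=\min\{|A| : A\subseteq\mathbb R,\ A\notin\mathcal I\}.$$
Countable sets are in $\mathcal M$ and in $\mathcal N$, and $\mathbb R$ is in neither, so $\aleph_1\le\mathrm{non}(\mathcal I)\le\mathfrak c$. Under the continuum hypothesis (CH) both cardinals are $\aleph_1$.

**Theorem A (ZFC).**
(a) If $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, then some set of size $\mathrm{non}(\mathcal N)$ is in $PM\setminus UN$.
(b) If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, then some universally null set of size $\mathrm{non}(\mathcal M)$ is nonmeager in $\mathbb R$, hence in $UN\setminus PM$.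
Consequently ZFC proves $UN\ne PM$.

The hypotheses of (a) and (b) exhaust all possibilities, which gives the last sentence. The theorem does not say that one particular inclusion fails in ZFC, and when $\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)$ the proof does not decide whether $PM\not\subseteq UN$.

## Moving measure and category between Polish spaces

The sets will be built in $\omega^\omega$ and then moved to $\mathbb R$. This section collects what the moves need.

**(F1) Continuous measures look like Lebesgue measure.** If $\mu$ is a continuous Borel probability measure on a Polish space $E$, then $(E,\mu)$ is Borel isomorphic to $[0,1]$ with Lebesgue measure (Kechris, *Classical Descriptive Set Theory*, 17.41). Such an isomorphism carries null sets to null sets in both directions. So every subset of $E$ of size $<\mathrm{non}(\mathcal N)$ is $\mu$-null. Also, if $A\subseteq\mathbb R$ is non-null of size $\mathrm{non}(\mathcal N)$, then some $A\cap[n,n+1]$ is non-null, and its size is again $\mathrm{non}(\mathcal N)$ by minimality. Translating, we get a non-null subset of $[0,1]$ of that size, and hence a $\lambda$-non-null subset of $2^\omega$ of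 size $\mathrm{non}(\mathcal N)$.

**(F2) Meagerness passes between a space and a dense subspace.** Let $D$ be dense in $P$ and $A\subseteq D$. Then $A$ is meager in $D$ if and only if it is meager in $P$. It suffices to check this for "nowhere dense". If a nonempty open $U\subseteq P$ lies in the closure of $A$ in $P$, then $U\cap D$ is a nonempty open subset of $D$ lying in the closure of $A$ in $D$. Conversely, if $U$ is open in $P$ and the nonempty set $U\cap D$ lies in the closure of $A$ in $D$, then $U$, being contained in the closure of $U\cap D$, lies in the closure of $A$ in $P$.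

**(F3) Removing a countable dense set leaves $\omega^\omega$.** Let $P$ be a perfect subset of $\mathbb R$ (for instance $\mathbb R$ itself) or a space homeomorphic to $2^\omega$, and let $C\subseteq P$ be countable and dense in $P$. Then $P\setminus C\cong\omega^\omega$. By the Alexandrov–Urysohn theorem (Kechris 7.7), we must check that $P\setminus C$ is a nonempty zero-dimensional Polish space whose compact subsets have empty interior.

Since $P$ has no isolated points, $C$ is meager in $P$, so by Baire's theorem $P\setminus C$ is dense in $P$, in particular nonempty. It is a $G_\delta$ in a Polish space, hence Polish. For zero-dimensionality, the case $P\cong2^\omega$ is clear. If $P\subseteq\mathbb R$, then $P\setminus C$ contains no nondegenerate interval, because an open interval inside $P$ meets $C$. So the complement of $P\setminus C$ is dense in $\mathbb R$, and the traces on $P\setminus C$ of open intervals with endpoints in this complement form a clopen base. Finally, let $L\subseteq P\setminus C$ be compact and suppose $U\setminus C\subseteq L$ for a nonempty open $U\subseteq P$. As $L$ is closed in $P$ and $U\setminus C$ is dense in $U$, we get $U\subseteq L$.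 But $U$ meets $C$ and $L$ does not, a contradiction.

In particular $\mathbb R\setminus\mathbb Q\cong\omega^\omega$. The same theorem gives $\omega^\omega\times2^\omega\cong\omega^\omega$: a compact subset of the product has compact projection to $\omega^\omega$, which has empty interior there, so the compact set itself has empty interior.

**(F4) The cardinal $\mathrm{non}(\mathcal M)$ is the same everywhere.** Let $P,C$ be as in (F3). If $A\subseteq P$ is nonmeager in $P$, then so is $A\setminus C$, and by (F2) it is nonmeager in $P\setminus C$. Conversely a nonmeager subset of $P\setminus C$ is nonmeager in $P$. So $P$ and $P\setminus C\cong\omega^\omega$ have the same least size of a nonmeager subset. Taking $P=\mathbb R$ identifies it as $\mathrm{non}(\mathcal M)$. Hence this is the least size of a nonmeager subset in every perfect $P\subseteq\mathbb R$, in $2^\omega$, in $\omega^\omega$ and in $\omega^\omega\times2^\omega$. In particular **every set of reals of size $<\mathrm{non}(\mathcal M)$ is in $PM$**.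

**(F5) Universal nullness can be transported.** Let $E,E'$ be Polish, $Z\subseteq E$ and $Z'\subseteq E'$ Borel, $\varphi:Z\to Z'$ a homeomorphism, and let $X\subseteq Z$ be universally null in $E$. Then $\varphi[X]$ is universally null in $E'$. Indeed, let $\mu$ be a continuous Borel probability measure on $E'$. If $\mu(Z')=0$ we are done. Otherwise $\nu(B)=\mu(\varphi[B\cap Z])/\mu(Z')$ is a continuous Borel probability measure on $E$. So there is a Borel $B\supseteq X$ with $\nu(B)=0$, and then $\varphi[B\cap Z]$ is a $\mu$-null Borel set containing $\varphi[X]$.

## The case of different cardinals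

Suppose $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$. By (F1) take a non-null $A\subseteq[0,1]$ of size $\mathrm{non}(\mathcal N)$. Lebesgue measure on $[0,1]$ shows $A\notin UN$, and $A\in PM$ by (F4). This proves Theorem A(a).

Suppose $\mathrm{non}(\mathcal M)<\mathrm{non}(\mathcal N)$. A nonmeager $A\subseteq\mathbb R$ of size $\mathrm{non}(\mathcal M)$ is in $UN$ by (F1), and $P=\mathbb R$ shows $A\notin PM$. This is Theorem A(b) for strict inequality.

Counting alone stops here. When the cardinals are equal, a nonmeager set of the least possible size has exactly the size at which sets can be non-null, and nothing about its cardinality makes it universally null. **From now on assume**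
$$\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)=\kappa,$$
so that $\aleph_1\le\kappa\le\mathfrak c$.

## A staircase over a non-null set is universally null

By (F1), fix a non-null set $Y=\{y_\xi:\xi<\kappa\}\subseteq2^\omega$ and put $Y_\xi=\{y_\eta:\eta<\xi\}$. Since $|Y_\xi|<\kappa=\mathrm{non}(\mathcal N)$, each $Y_\xi$ is null. Condition (1) now reads $Y_\xi\subseteq N_{x_\xi}$.

The first lemma says that every null set has a code, even one that uses only levels from a prescribed infinite set. Without the restriction to $B$ it shows that staircases over $Y$ exist. The version with $B$ is needed later.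

**Lemma 1.** If $W\subseteq2^\omega$ is null and $B\subseteq\omega$ is infinite, there is $k:B\to\omega$ such that every $y\in W$ is in $U^m_{k(m)}$ for infinitely many $m\in B$.

*Proof.* Split $B$ into infinitely many disjoint infinite sets $B_j$. We arrange that every $y\in W$ is caught at least once in each $B_j$. Fix $j$ and write $B_j=\{b_0<b_1<\cdots\}$. Choose an open $O\supseteq W$ with $\lambda(O)\le2^{-b_0}$, and write $O$ as a disjoint union of clopen sets $V_l$, $l<\omega$, possibly empty. The tails of $\sum_l\lambda(V_l)$ tend to $0$, so there are $0=l_0<l_1<\cdots$ with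
$$\lambda\Big(\bigcup_{l\ge l_i}V_l\Big)\le2^{-b_i}\quad\text{for all }i;$$
for $i=0$ this is the choice of $O$. The finite union $\bigcup_{l_i\le l<l_{i+1}}V_l$ is clopen of measure at most $2^{-b_i}$, so it equals $U^{b_i}_{k(b_i)}$ for some index, which we call $k(b_i)$. Each $y\in W$ lies in some $V_l$, hence in $U^m_{k(m)}$ for some $m\in B_j$. As this holds for all $j$ and the $B_j$ are disjoint, $y$ is caught at infinitely many $m\in B$. $\square$

The second lemma is the reason for the staircase. It plays the two kinds of section of $\{(x,y):y\in N_x\}$ against each other by Fubini.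

**Lemma 2.** Let $X=\{x_\xi:\xi<\kappa\}\subseteq\omega^\omega$ with $Y_\xi\subseteq N_{x_\xi}$ for all $\xi<\kappa$. Then $X$ is universally null in $\omega^\omega$.

*Proof.* Let $\mu$ be a continuous Borel probability measure on $\omega^\omega$ and suppose $\mu^*(X)=\varepsilon>0$. Fix $\eta<\kappa$. If $\xi>\eta$ then $y_\eta\in Y_\xi\subseteq N_{x_\xi}$, that is, $x_\xi\in R_{y_\eta}$. Hence
$$X\subseteq R_{y_\eta}\cup\{x_\xi:\xi\le\eta\}.$$
The second set has size $<\kappa=\mathrm{non}(\mathcal N)$, so it is $\mu$-null by (F1). Therefore $\mu(R_{y_\eta})\ge\varepsilon$. This holds for every $\eta$, so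
$$Y\subseteq T:=\{y\in2^\omega:\mu(R_y)\ge\varepsilon\}.$$
By Fubini's theorem for the Borel set $\{(x,y):y\in N_x\}$, the function $y\mapsto\mu(R_y)$ is Borel, so $T$ is Borel, and
$$\int\mu(R_y)\,d\lambda(y)=\int\lambda(N_x)\,d\mu(x)=0.$$
Hence $\lambda(T)=0$, which contradicts that $Y\subseteq T$ is non-null. $\square$

It remains to choose the $x_\xi$ so that $X$ is nonmeager in a suitable space.

## The staircase under CH, and where Baire category runs out

Under CH the choice is easy. Here $\kappa=\aleph_1=\mathfrak c$. Every meager subset of $\omega^\omega$ is contained in a meager $F_\sigma$ set, and there are $\mathfrak c=\aleph_1$ of those, so list them as $A_\xi$, $\xi<\omega_1$. At step $\xi$ the set $Y_\xi$ is countable, so $\bigcap_{\eta<\xi}R_{y_\eta}$ is a countable intersection of dense $G_\delta$ sets. By Baire's theorem it contains a point $x_\xi\notin A_\xi$. Then $Y_\xi\subseteq N_{x_\xi}$ for all $\xi$, and $X=\{x_\xi:\xi<\omega_1\}$ lies in no $A_\xi$, hence is nonmeager. By Lemma 2 it is universally null in $\omega^\omega$.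

In general the same recursion meets two obstacles.

First, for uncountable $\xi$ the set $\bigcap_{\eta<\xi}R_{y_\eta}=\{x:Y_\xi\subseteq N_x\}$ is an uncountable intersection of comeager sets, and Baire's theorem says nothing about it. The danger is real: the full intersection $\bigcap_{y\in Y}R_y$ is empty, because a point $x$ in it would give $Y\subseteq N_x$, while $N_x$ is null. Lemma 1 shows that $\{x:Y_\xi\subseteq N_x\}$ is nonempty, but we need it to contain a point outside a given meager set.

Second, the recursion has length $\kappa$, so it needs a list of only $\kappa$ meager sets that swallows all the others.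

To discuss the second obstacle we need one more cardinal. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. A family $\mathcal D\subseteq\omega^\omega$ is *dominating* if every $f\in\omega^\omega$ satisfies $f\le^*h$ for some $h\in\mathcal D$, and $\mathfrak d$ is the least size of a dominating family. For example, no countable family $\{h_0,h_1,\dots\}$ is dominating, as $f(n)=1+\max_{i\le n}h_i(n)$ satisfies $f\not\le^*h_i$ for every $i$. If $\mathfrak d\le\kappa$, both obstacles can be removed. If $\kappa<\mathfrak d$, we shall use the strength of that inequality and not run such a recursion at all.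

## The case $\mathfrak d\le\kappa$: catching all meager sets and avoiding them one at a time

**Step 1: a cofinal list of $\kappa$ meager sets.** This removes the second obstacle. It is the well-known inequality $\mathrm{cof}(\mathcal M)\le\max\{\mathfrak d,\mathrm{non}(\mathcal M)\}$, where $\mathrm{cof}(\mathcal M)$ is the least size of a family of meager sets such that every meager set is contained in one of them.

**Lemma 3.** If $\mathfrak d\le\kappa$, there is a family $\{A_\xi:\xi<\kappa\}$ of meager subsets of $\omega^\omega$ such that every meager subset of $\omega^\omega$ is contained in some $A_\xi$.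

*Proof.* By (F3), $\omega^\omega$ is homeomorphic to a dense subspace $D$ of $2^\omega$ with countable complement. By (F2), a meager subset of $D$ is meager in $2^\omega$, and the trace on $D$ of a meager subset of $2^\omega$ is meager in $D$. So a cofinal family for $2^\omega$ gives one for $D$, and we may work in $2^\omega$.

*Standard meager sets.* For $w\in2^\omega$ and a partition $J=\langle J_i:i<\omega\rangle$ of $\omega$ into consecutive finite nonempty intervals, let
$$M(w,J)=\{x\in2^\omega:\forall^\infty i\ \ x{\restriction}J_i\ne w{\restriction}J_i\}.$$
It is the union over $n$ of the sets $\{x:\forall i\ge n\ \ x{\restriction}J_i\ne w{\restriction}J_i\}$. Each is closed, and it is nowhere dense because any finite sequence can be extended so as to agree with $w$ on some $J_i$ with $i\ge n$. So $M(w,J)$ is meager.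

*Every meager set is contained in one of them.* Let the meager set be covered by closed nowhere dense sets $F_0\subseteq F_1\subseteq\cdots$. Suppose $J_0,\dots,J_{i-1}$ are defined and let $a$ be the first point not yet covered. List $2^a$ as $\sigma_0,\dots,\sigma_{r-1}$. Since $F_i$ is closed nowhere dense, we can choose successively nonempty $\tau_0\subseteq\tau_1\subseteq\cdots\subseteq\tau_{r-1}$ with $[\sigma_l{}^\frown\tau_l]\cap F_i=\emptyset$. Let $J_i=[a,a+|\tau_{r-1}|)$ and let $w{\restriction}J_i$ be $\tau_{r-1}$ placed on $J_i$. Then $[\sigma^\frown w{\restriction}J_i]\cap F_i=\emptyset$ for every $\sigma\in2^a$. If $x$ is in the meager set, then $x\in F_i$ for all large $i$, and for such $i$ we have $x{\restriction}J_i\ne w{\restriction}J_i$. So $x\in M(w,J)$.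

*Only $\kappa$ of them are needed.* Let $F\subseteq2^\omega$ be nonmeager with $|F|=\kappa$, and let $\mathcal D$ be a dominating family of size $\mathfrak d$ with $h(n)>n$ for all $h\in\mathcal D$ and all $n$ (replace $h(n)$ by $\max\{h(n),n+1\}$). For $h\in\mathcal D$ let $n_0=0$, $n_{k+1}=h(n_k)$, and $J^h_k=[n_k,n_{k+1})$. The family $\{M(w',J^h):w'\in F,\ h\in\mathcal D\}$ has size at most $\kappa\cdot\mathfrak d=\kappa$. We show that it is cofinal.

Given $(w,J)$, pick $w'\in F\setminus M(w,J)$, which is possible as $F$ is nonmeager. Then $I=\{i:w'{\restriction}J_i=w{\restriction}J_i\}$ is infinite. Let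
$$f(n)=\min\{\max J_i+1: i\in I,\ \min J_i\ge n\}$$
and pick $h\in\mathcal D$ with $f\le^*h$. For all large $k$ we have $f(n_k)\le h(n_k)=n_{k+1}$, so there is $i\in I$ with $n_k\le\min J_i$ and $\max J_i<n_{k+1}$, that is, $J_i\subseteq J^h_k$. Now let $x\in M(w,J)$. If $k$ is large, then the corresponding $i$ is large, because $\min J_i\ge n_k$, so $x{\restriction}J_i\ne w{\restriction}J_i=w'{\restriction}J_i$. Hence $x{\restriction}J^h_k\ne w'{\restriction}J^h_k$. Thus $M(w,J)\subseteq M(w',J^h)$. Listing the family along $\kappa$, with repetitions if needed, finishes the proof. $\square$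

**Step 2: a code outside a given meager set.** This removes the first obstacle. The natural move is to take a code $k$ for $W$ from Lemma 1 and to change it on intervals so as to enter dense open sets $O_0,O_1,\dots$ whose intersection misses $A$. Let $E$ be the union of the intervals on which we changed $k$, and let $S_y=\{m:y\in U^m_{k(m)}\}$. The changed code still captures $y$ if $S_y\setminus E$ is infinite, but for some $y\in W$ it may happen that $S_y\setminus E$ is finite. One sequence of changes may thus fail. The remedy is to prepare $\mathfrak c$ many sequences of changes along the branches of a binary tree, with pairwise almost disjoint sets $E$. Then each $y$ spoils at most one branch, and there are fewer than $\mathfrak c$ points $y$.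

**Lemma 4.** If $A\subseteq\omega^\omega$ is meager and $W\subseteq2^\omega$ is null with $|W|<\mathfrak c$, there is $x\in\omega^\omega\setminus A$ with $W\subseteq N_x$.

*Proof.* Let $O_n$ ($n<\omega$) be dense open in $\omega^\omega$ with $A\cap\bigcap_nO_n=\emptyset$. By Lemma 1 with $B=\omega$ fix $k\in\omega^\omega$ such that $S_y=\{m:y\in U^m_{k(m)}\}$ is infinite for every $y\in W$.

*The tree.* Enumerate $2^{<\omega}$ as $\sigma_0,\sigma_1,\dots$ with nondecreasing length, so that $\sigma_0=\emptyset$ and every other $\sigma$ appears after its immediate predecessor. We define natural numbers $p_\sigma<n_\sigma$ and $s_\sigma\in\omega^{n_\sigma}$ recursively. Let $\sigma=\sigma_j$ and let $\tau$ be its immediate predecessor; for $\sigma=\emptyset$ read $s_\tau=\emptyset$ and $n_\tau=0$. Choose $p_\sigma\ge n_{\sigma_i}$ for all $i<j$; in particular $p_\sigma\ge n_\tau$. Extend $s_\tau$ to length $p_\sigma$ by copying $k$, that is, with values $k(m)$ for $n_\tau\le m<p_\sigma$. Since $O_{|\sigma|}$ is dense open, this sequence has an extension $s_\sigma$ of some length $n_\sigma>p_\sigma$ with $[s_\sigma]\subseteq O_{|\sigma|}$. Put $E_\sigma=[p_\sigma,n_\sigma)$.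 For $i<j$ we have $p_{\sigma_j}\ge n_{\sigma_i}$, so the intervals $E_\sigma$ are pairwise disjoint.

*The branches.* For $c\in2^\omega$ let
$$x^c=\bigcup_ns_{c\restriction n},\qquad E^c=\bigcup_nE_{c\restriction n}.$$
The lengths $n_{c\restriction n}$ increase strictly, so $x^c\in\omega^\omega$. Moreover $x^c\in[s_{c\restriction n}]\subseteq O_n$ for every $n$, so $x^c\notin A$. Each $m$ lies in exactly one interval $[n_\tau,n_\sigma)$ with $\sigma=c{\restriction}n$ and $\tau$ its predecessor. If $m\notin E^c$, then $m<p_\sigma$, so $x^c(m)=k(m)$. Finally, if $c\ne c'$, then by disjointness of the $E_\sigma$ the set $E^c\cap E^{c'}$ is the union of $E_\sigma$ over the finitely many common initial segments $\sigma$ of $c$ and $c'$, so it is finite.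

*Choosing the branch.* Let $y\in W$. If $S_y\setminus E^c$ and $S_y\setminus E^{c'}$ were both finite for some $c\ne c'$, then all but finitely many elements of the infinite set $S_y$ would lie in the finite set $E^c\cap E^{c'}$, which is impossible. So each $y\in W$ rules out at most one $c$. Since $|W|<\mathfrak c=|2^\omega|$, there is $c$ with $S_y\setminus E^c$ infinite for every $y\in W$. For $m\in S_y\setminus E^c$ we have $y\in U^m_{k(m)}=U^m_{x^c(m)}$. Hence $W\subseteq N_{x^c}$. $\square$

**Step 3: the recursion.** Assume $\mathfrak d\le\kappa$ and let $A_\xi$ be as in Lemma 3. Each $Y_\xi$ is null with $|Y_\xi|<\kappa\le\mathfrak c$, so Lemma 4 gives $x_\xi\in\omega^\omega\setminus A_\xi$ with $Y_\xi\subseteq N_{x_\xi}$. The set $X=\{x_\xi:\xi<\kappa\}$ is contained in no $A_\xi$, so it is nonmeager in $\omega^\omega$, and by Lemma 2 it is universally null in $\omega^\omega$. Let $\varphi:\omega^\omega\to\mathbb R\setminus\mathbb Q$ be a homeomorphism. Then $\varphi[X]$ is nonmeager in $\mathbb R\setminus\mathbb Q$, hence in $\mathbb R$ by (F2), and $\varphi[X]\in UN$ by (F5). Its size is at most $\kappa=\mathrm{non}(\mathcal M)$, and exactly $\kappa$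 because it is nonmeager. So Theorem A(b) holds in this case.

## The case $\kappa<\mathfrak d$: overwriting a nonmeager set inside a compact product

Lemma 3 no longer applies: its list would have length up to $\mathfrak d>\kappa$, and our recursion has only $\kappa$ steps. Instead we start from a nonmeager set of size $\kappa$ and overwrite each of its points with a code, disturbing it so little that the result stays nonmeager.

A first version goes as follows. Take a nonmeager set $\{(c_\xi,d_\xi):\xi<\kappa\}\subseteq\omega^\omega\times2^\omega$. Let $d_\xi$ mark the coordinates to overwrite: on $B_\xi=\{m:d_\xi(m)=0\}$ put a code $k_\xi$ for $Y_\xi$, and on the rest keep $c_\xi$. The new points satisfy (1). For nonmeagerness, given a dense open $O$, one would look for an interval $[i,j)$ on which $d_\xi$ is constantly $1$ and on which $c_\xi$ spells a block that forces the new point into $O$. But the first $i$ values of the new point are a mixture of $c_\xi$ and $k_\xi$, and $k_\xi$ was chosen after $(c_\xi,d_\xi)$, so we do not control them. The block must therefore work for *every* initial segment $\sigma\in\omega^i$, and there are infinitely many. Such a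 block need not exist. Let
$$O=\{x\in\omega^\omega:\exists m>x(0)\ \ x(m)=0\},$$
which is dense open. Given $1\le i<j$ and any block $\tau$ on $[i,j)$, take $\sigma\in\omega^i$ with $\sigma(0)\ge j$. Continuing $\sigma^\frown\tau$ by ones gives a point outside $O$, so $[\sigma^\frown\tau]\not\subseteq O$.

If only finitely many values were allowed at each coordinate, there would be finitely many $\sigma$, and a block could be built to deal with them one after another. So we want all new points in a compact product $\prod_m\{0,\dots,g(m)-1\}$. The values $k_\xi(m)$ may exceed $g(m)$. But to capture $y_\eta$ we only need $k_\xi(m)<g(m)$ for infinitely many of the relevant $m$, and a single $g$ that achieves this for all $\eta<\xi<\kappa$ exists because $\kappa<\mathfrak d$.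

**Step 1: the nonmeager set and the codes.** By (F4) let $\{(c_\xi,d_\xi):\xi<\kappa\}\subseteq\omega^\omega\times2^\omega$ be nonmeager. The set of $d\in2^\omega$ with only finitely many zeros is countable, hence meager, and its product with $\omega^\omega$ is meager in $\omega^\omega\times2^\omega$. Removing that product leaves a nonmeager set, again of size $\kappa$ by (F4), so after reindexing we may assume that each
$$B_\xi=\{m:d_\xi(m)=0\}$$
is infinite. Let $D_\xi=\omega\setminus B_\xi$. By Lemma 1, applied to the null set $Y_\xi$ and to $B_\xi$, choose $k_\xi:B_\xi\to\omega$ such that for every $\eta<\xi$ the set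
$$S_{\xi,\eta}=\{m\in B_\xi:y_\eta\in U^m_{k_\xi(m)}\}$$
is infinite.

**Step 2: one bound $g$ for all codes.** For $\eta<\xi<\kappa$ define
$$b_{\xi,\eta}(n)=k_\xi(n'),\quad\text{where } n'=\min\{m\in S_{\xi,\eta}:m\ge n\}.$$
These are at most $\kappa<\mathfrak d$ functions, so they do not form a dominating family: there is $g_0\in\omega^\omega$ with $g_0\not\le^*b_{\xi,\eta}$ for all $\eta<\xi<\kappa$. Put $g(n)=2+\max_{i\le n}g_0(i)$. Then $g$ is nondecreasing, $g(n)\ge2$, and $\exists^\infty n\ g(n)>b_{\xi,\eta}(n)$ for all $\eta<\xi<\kappa$. For such $n$, with $n'$ as above, $n'\ge n$ gives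
$$k_\xi(n')=b_{\xi,\eta}(n)<g(n)\le g(n').$$
As $n$ runs through infinitely many values, $n'\ge n$ is unbounded. Hence
$$\{m\in S_{\xi,\eta}:k_\xi(m)<g(m)\}\ \text{ is infinite for all }\eta<\xi<\kappa. \tag{2}$$

**Step 3: the overwritten points.** Let
$$K=\prod_m\{0,\dots,g(m)-1\}\subseteq\omega^\omega.$$
It is compact, metrizable, zero-dimensional, and without isolated points since $g(m)\ge2$, so $K\cong2^\omega$ by Brouwer's theorem. For $c\in\omega^\omega$ let $\bar c(m)$ be the remainder of $c(m)$ modulo $g(m)$. Define $x_\xi\in K$ by
$$x_\xi(m)=\begin{cases}\bar c_\xi(m)&\text{if }m\in D_\xi,\\ k_\xi(m)&\text{if }m\in B_\xi\text{ and }k_\xi(m)<g(m),\\ 0&\text{otherwise.}\end{cases}$$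
If $\eta<\xi$, then for the infinitely many $m$ in (2) we have $x_\xi(m)=k_\xi(m)$ and $y_\eta\in U^m_{k_\xi(m)}=U^m_{x_\xi(m)}$. So $Y_\xi\subseteq N_{x_\xi}$, and by Lemma 2 the set $X=\{x_\xi:\xi<\kappa\}$ is universally null in $\omega^\omega$.

**Step 4: $X$ is nonmeager in $K$.** Let $O_n$ ($n<\omega$) be dense open in $K$. We must show $X\cap\bigcap_nO_n\ne\emptyset$. For this we translate "$x_\xi\in O_n$" into a dense open condition on $(c_\xi,d_\xi)$. For $i\in\omega$ let $\Sigma_i=\prod_{m<i}\{0,\dots,g(m)-1\}$, a finite set. Let $\mathcal G_n$ be the set of $(c,d)\in\omega^\omega\times2^\omega$ for which there are $i<j$ such that $d(m)=1$ for all $m\in[i,j)$ and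
$$[\sigma^\frown\bar c{\restriction}[i,j)]\cap K\subseteq O_n\quad\text{for every }\sigma\in\Sigma_i.$$

*$\mathcal G_n$ is open*, because for given $i<j$ the condition depends only on $c{\restriction}j$ and $d{\restriction}j$.

*$\mathcal G_n$ is dense.* A nonempty open set contains a basic open set given by some $c{\restriction}i$ and $d{\restriction}i$. List $\Sigma_i$ as $\sigma_0,\dots,\sigma_{r-1}$. Since $O_n$ is dense open in $K$, we can choose successively $\tau_0\subseteq\tau_1\subseteq\cdots\subseteq\tau_{r-1}$, where $\tau_l$ is defined on $[i,j_l)$ with $j_l>i$, has values $\tau_l(m)<g(m)$, and satisfies $[\sigma_l{}^\frown\tau_l]\cap K\subseteq O_n$: at stage $l$, the set $[\sigma_l{}^\frown\tau_{l-1}]\cap K$ (with $\tau_{-1}=\emptyset$) is nonempty and open in $K$, so it contains a smaller basic set inside $O_n$. Put $j=j_{r-1}$ and extend by $c{\restriction}[i,j)=\tau_{r-1}$ and $d(m)=1$ on $[i,j)$. Since the values of $\tau_{r-1}$ are below $g$, $\bar c$ agrees with $\tau_{r-1}$ on $[i,j)$. For each $l$,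
$$[\sigma_l{}^\frown\tau_{r-1}]\cap K\subseteq[\sigma_l{}^\frown\tau_l]\cap K\subseteq O_n,$$
so every $(c,d)$ extending this is in $\mathcal G_n$.

*Conclusion.* The set $\bigcap_n\mathcal G_n$ is comeager, so it contains some $(c_\xi,d_\xi)$ from our nonmeager set. Fix $n$ and witnesses $i<j$. Since $d_\xi$ is $1$ on $[i,j)$, we have $[i,j)\subseteq D_\xi$, so $x_\xi$ agrees with $\bar c_\xi$ on $[i,j)$. Put $\sigma=x_\xi{\restriction}i\in\Sigma_i$. The condition holds for this $\sigma$ because it holds for all of them, so
$$x_\xi\in[\sigma^\frown\bar c_\xi{\restriction}[i,j)]\cap K\subseteq O_n.$$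
As $n$ was arbitrary, $x_\xi\in\bigcap_nO_n$. Thus $X$ meets every countable intersection of dense open subsets of $K$, that is, $X$ is nonmeager in $K$.

**Step 5: moving to $\mathbb R$.** Let $C\subseteq K$ be countable and dense. By (F3) there is a homeomorphism $\varphi:K\setminus C\to\mathbb R\setminus\mathbb Q$. Put $X^*=\varphi[X\setminus C]$. Since $C$ is meager in $K$, $X\setminus C$ is nonmeager in $K$, hence in $K\setminus C$ by (F2). So $X^*$ is nonmeager in $\mathbb R\setminus\mathbb Q$, and by (F2) in $\mathbb R$. The set $X\setminus C$ is universally null in $\omega^\omega$ and $K\setminus C$ is Borel in $\omega^\omega$, so (F5) gives $X^*\in UN$. Again $|X^*|\le\kappa=\mathrm{non}(\mathcal M)$, with equality because $X^*$ is nonmeager, and $P=\mathbb R$ shows $X^*\notin PM$.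

This completes the proof of Theorem A(b), and with it ZFC proves $UN\ne PM$. $\blacksquare$

## Sizes, intermediate families, and arbitrary perfect sets

The sets just built give somewhat more.

**Theorem B (ZFC).**

1. The following are equivalent: (i) $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$; (ii) there is a nonmeager universally null set of size $\le\mathrm{non}(\mathcal N)$. In this case there is a universally null set of size $\mathrm{non}(\mathcal M)$ that is nonmeager in every nonempty open interval, and $\min\{|X|:X\in UN\setminus PM\}=\mathrm{non}(\mathcal M)$, so the size in Theorem A(b) is optimal.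
2. $UN\subseteq PM$ implies $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$. Also $PM\subseteq UN$ implies $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$.
3. If $\mathcal A$ is any family with $[\mathbb R]^{<\mathrm{non}(\mathcal M)}\subseteq\mathcal A\subseteq\mathcal M$, then $\mathcal A\ne UN$.
4. If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, then for every perfect $P\subseteq\mathbb R$ there is a universally null $X\subseteq P$ that is nonmeager in $P$.

In part 3, $[\mathbb R]^{<\mathrm{non}(\mathcal M)}$ is the family of sets of reals of size $<\mathrm{non}(\mathcal M)$. The choice $\mathcal A=PM$ is allowed: it contains those sets by (F4), and $PM\subseteq\mathcal M$ by taking $P=\mathbb R$. So part 3 contains the original question.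

**Proof of 1.** Theorem A(b) gives (i)$\Rightarrow$(ii). Conversely, a nonmeager set has size at least $\mathrm{non}(\mathcal M)$, so (ii)$\Rightarrow$(i).

Assume (i), let $X$ be as in Theorem A(b), and put $X'=X+\mathbb Q$. A translate of a universally null set is universally null by (F5), and countable unions of universally null sets are universally null because outer measures are countably subadditive. So $X'\in UN$, and $|X'|=\mathrm{non}(\mathcal M)$. Suppose $X'\cap I$ were meager for some nonempty open interval $I$. The translates $I+q$, $q\in\mathbb Q$, cover $\mathbb R$, and $X'+q=X'$, so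
$$X'=\bigcup_{q\in\mathbb Q}\big((X'\cap I)+q\big)$$
would be meager. But $X'\supseteq X$ is nonmeager, a contradiction. So $X'$ is nonmeager in every nonempty open interval.

For the minimum, sets of size $<\mathrm{non}(\mathcal M)$ are in $PM$ by (F4), so every $X\in UN\setminus PM$ has size at least $\mathrm{non}(\mathcal M)$, and Theorem A(b) provides one of exactly this size.

**Proof of 2.** The first statement is the contrapositive of Theorem A(b): if $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, then $UN\not\subseteq PM$. The second is the contrapositive of Theorem A(a): if $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, then $PM\not\subseteq UN$.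

**Proof of 3.** If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, Theorem A(b) gives a member of $UN$ that is not in $\mathcal M$, hence not in $\mathcal A$. Otherwise $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$. By (F1) there is a Lebesgue non-null subset of $[0,1]$ of size $\mathrm{non}(\mathcal N)$. It belongs to $\mathcal A$ because of its size, and it is not in $UN$.

**Proof of 4.** Let $C$ be countable and dense in $P$. By (F3) there is a homeomorphism $\psi:\mathbb R\setminus\mathbb Q\to P\setminus C$. Let $X$ be as in Theorem A(b). The set $X\setminus\mathbb Q$ is nonmeager in $\mathbb R$, hence in $\mathbb R\setminus\mathbb Q$ by (F2). So $\psi[X\setminus\mathbb Q]$ is nonmeager in $P\setminus C$, and, since $P\setminus C$ is dense in $P$, it is nonmeager in $P$ by (F2). By (F5), applied with $E=E'=\mathbb R$, $Z=\mathbb R\setminus\mathbb Q$ and $Z'=P\setminus C$, the set $\psi[X\setminus\mathbb Q]$ is universally null. $\blacksquare$
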